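# Long sequences over a cyclic group with no zero-sum subsequence of index 1

## Six terms in $C_{10}$

Work in $C_{10}=\mathbb Z/10\mathbb Z$ and take three copies of $1$ and three copies of $6$. We write this as $1^3\,6^3$: exponents are multiplicities, and order does not matter.

Which subsequences sum to $0$? A nonempty subsequence is $1^\alpha 6^\beta$ with $0\le \alpha,\beta\le 3$, and its sum is $\alpha+6\beta$. Modulo $5$ this is $\alpha+\beta$. Since $1\le\alpha+\beta\le 6$, we need $\alpha+\beta=5$, so $(\alpha,\beta)$ is $(2,3)$ or $(3,2)$. The sums are $20$ and $15$. So the only nonempty zero-sum subsequence is $T=1^2\,6^3$.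

As integers, its terms add up to $20$: they go around the circle twice. Perhaps this is only because we measure with the generator $1$. Let us write the terms as multiples of each of the other generators $g=3,7,9$ of $C_{10}$, with coefficients between $1$ and $10$.

* For $g=1$: $1=1\cdot g$ and $6=6\cdot g$. The coefficients of $T$ add up to $2\cdot 1+3\cdot 6=20$.
* For $g=3$: $1=7g$ and $6=2g$. The total is $2\cdot7+3\cdot 2=20$.
* For $g=7$: $1=3g$ and $6=8g$. The total is $2\cdot3+3\cdot 8=30$.
* For $g=9$: $1=9g$ and $6=4g$. The total is $2\cdot9+3\cdot 4=30$.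

No generator brings $T$ down to a single turn.

There is a reason that needs no table. The two elements $1$ and $6$ differ by $5$, half of the circle. Every generator of $C_{10}$ is odd, so the two coefficients still differ by $5$: one is at most $5$, the other is larger than $5$. If five coefficients added up to $10$, at most one of them could exceed $5$, so at least four of the five terms would be equal. We supplied only three copies of each. This short argument is the seed of everything below.

**Definition (sequence).** Let $n>1$ and $C_n=\mathbb Z/n\mathbb Z$. A sequence over $C_n$ is an unordered finite list of elements, repetition allowed; its length $|S|$ is the number of terms. A subsequence is obtained by deleting terms. A sequence is zero-sum if its terms add up to $0$ in $C_n$.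

**Definition (index).** Let $S$ be a nonempty sequence and $g$ a generator of $C_n$. Write $S=(n_1g)\cdots(n_\ell g)$ with $n_i\in[1,n]$ and put $\|S\|_g=(n_1+\dots+n_\ell)/n$. The index is
$$\operatorname{ind}(S)=\min\{\|S\|_g:\ g\in C_n,\ \operatorname{ord}(g)=n\}.$$

Note that $0$ has coefficient $n$, not $0$. In the example, $\operatorname{ind}(1^2\,6^3)=2$, while $\operatorname{ind}(1^4\,6)=1$, since $4+6=10$.

It is convenient to speak of multiplication by units instead of generators. For $y\in\mathbb Z/n$ let $[y]\in[1,n]$ be its least positive residue. If $g$ is a generator and $u=g^{-1}\bmod n$, then $x=(ux)g$, so the coefficient of $x$ with respect to $g$ is $[ux]$. As $g$ runs over all generators, $u$ runs over all units mod $n$. If $T$ is zero-sum, then $\sum_{x\in T}[ux]\equiv u\sum_{x\in T}x\equiv 0 \pmod n$, so the index of a nonempty zero-sum sequence is a positive integer, and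
$$\operatorname{ind}(T)=1\iff \text{there is a unit } u \text{ mod } n \text{ with } \sum_{x\in T}[ux]=n. \tag{1}$$
Here and below, sums over $T$ count terms with multiplicity.

## The length $n+n/d$

How long can a sequence be if it has no zero-sum subsequence of index $1$? Call such a sequence index-1-free, and let $t(n)$ be the least $\ell$ such that every sequence of length at least $\ell$ over $C_n$ has a zero-sum subsequence of index $1$.

**Why $t(n)$ is finite.** We check that $\operatorname{ord}(x)$ copies of $x$ always have index $1$. Let $m=\operatorname{ord}(x)$. Then $x=c\cdot\frac nm$ for some $c$ coprime to $m$. By the Chinese remainder theorem we can replace $c$ by some $c+mt$ that is also not divisible by the primes dividing $n$ but not $m$. This does not change $x$, and now $g=c$ is a generator with $\frac nm\,g=x$. With respect to $g$ the $m$ copies have coefficients $\frac nm$, with sum $n$. So an index-1-free sequence contains each $x$ at most $\operatorname{ord}(x)-1$ times, and its length is bounded.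

**A trivial lower bound.** The sequence $1^{n-1}$ has no nonempty zero-sum subsequence at all, so $t(n)\ge n$. A sequence of length $n$ always has a nonempty zero-sum subsequence: among the $n+1$ partial sums, the empty one included, two agree. But nothing says that its index is $1$.

The following conjecture comes from the paper "On the Index-$R$-Free Sequences over Finite Cyclic Groups".

**Conjecture.** Let $n$ be a composite number, $C_n$ a cyclic group of order $n$, and $d$ the least prime factor of $n$. Then every sequence $S$ of length $|S|=n+\frac nd$ over $C_n$ has a zero-sum subsequence $T$ with $\operatorname{ind}(T)=1$.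

Let us try the two smallest composite numbers.

For $n=4$ the length is $6$. The following have index $1$: the single term $0$; $2^2$; the pair $1\cdot 3$, with sum $4$; and $1^4$, $3^4$. So an index-1-free sequence has at most one $2$, uses only one of the values $1,3$, and uses it at most three times. Its length is at most $4<6$.

For $n=6$ the length is $9$. The following have index $1$: the single term $0$; $3^2$; the pairs $2\cdot4$ and $1\cdot5$, with sum $6$; and $2^3,4^3,1^6,5^6$ (copies of a single element). So an index-1-free sequence has at most one $3$, at most two terms from $\{2,4\}$ and at most five from $\{1,5\}$. Its length is at most $8<9$.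

So the conjecture holds for $n=4$ and $n=6$. Nevertheless it is false. Here is what we shall prove.

**Theorem A.** Let $n=6N$ with $N\ge 11875$. Then there is a sequence of length $n+\frac n2$ over $C_n$ with no zero-sum subsequence of index $1$. So the conjecture fails for every multiple of $6$ that is at least $71250$.

**Theorem B.** Let $d$ be the least prime factor of $n$, let $p>d$ be another prime factor, and suppose $n\ge 76\,d^4p^9$. Then the conjecture fails for $n$. Hence it fails for infinitely many $n$ with any prescribed least prime factor $d$. For any finite set $P$ of at least two primes, it fails for all but finitely many $n$ whose set of prime divisors is $P$.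

**Theorem C.** Let $P$ be a finite set of primes. Then $\liminf t(n)/n\ge\prod_{p\in P}(1+\frac1p)$, where $n\to\infty$ over multiples of $\prod_{p\in P}p$. In particular, for $n=p^m$ with $p$ fixed and $m\to\infty$, the constant $1+1/p$ in the conjecture could not be lowered.

**Theorem D.** For infinitely many $n$, $t(n)\ge\left(\frac{6e^\gamma}{\pi^2}+o(1)\right)n\log\log n$. So not even a bound $t(n)=O(n)$ holds.

These notes prove no upper bounds for $t(n)$, and they do not decide the conjecture for $n$ outside Theorems A and B, for example for prime powers.

## Residues modulo $N$, and a sequence of length $70$ over $C_{70}$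

Let us enlarge the $C_{10}$ example. Write $n=NM$ with $M\ge 2$ and $N\ge M$, and take the $M$ elements $1+Nj$, $0\le j\le M-1$, each with multiplicity $N-M$. Each element is $1$ mod $N$, so the length of a nonempty zero-sum subsequence $T$ is a multiple of $N$, hence at least $N$. Let $u$ be a unit. The elements $u(1+Nj)$ are distinct and all congruent to $u$ mod $N$, so exactly one of them has residue in $[1,N]$, and the others have residue larger than $N$. If $\sum_{x\in T}[ux]=n=NM$, fewer than $M$ terms have residue larger than $N$. All other terms are equal, and there are at most $N-M$ of them. So $|T|\le (M-1)+(N-M)=N-1$, a contradiction.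

The length of this sequence is $M(N-M)=n-M^2$, which is still less than the $n-1$ of the trivial example. But we now have spare room: only elements that are $1$ mod $N$ have been used. Can we add elements that are $2$ mod $N$?

Try this with $n=70$, $N=35$, $M=2$. Start with $1^{28}\,36^{28}$ and add the most obvious element, $2$, fourteen times. This fails at once: $1^{28}\,2^{3}\,36$ has sum $28+6+36=70$ and index $1$. The point where the argument breaks is visible. We needed that, for each $u$, only one of our elements has a small residue. But $2=2\cdot 1$, so whenever $[u]$ is very small, $[2u]$ is small too.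

The other element that is $2$ mod $35$ is $37=2\cdot 1+35$: twice the element $1$, plus half of the circle. Consider
$$S=1^{28}\,36^{28}\,37^{14},\qquad |S|=70=n .$$

This $S$ is index-1-free. Suppose that $T$ is a nonempty zero-sum subsequence and that $\sum_{x\in T}[ux]=70$. Call a residue small if it is at most $17.5=N/2$.

First, at most one of the elements $1,36,37$ has a small residue. Since $u$ is odd, $35u\equiv 35 \pmod{70}$. If $s=[u]$ is small, then $[36u]=s+35$ and $[37u]=2s+35\le 69$ are not small. If $s=[36u]$ is small, then $[u]=s+35$ is not small, and $37u\equiv 2u+35\equiv 2s+35\pmod{70}$, so $[37u]=2s+35$ is not small either. If neither $[u]$ nor $[36u]$ is small, there is nothing to check.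

Second, the number $r$ of terms with residue larger than $17.5$ satisfies $17.5\,r<70$ if $r\ge1$, so $r\le 3$ in all cases.

Third, give the terms $1$ and $36$ weight $1$ and the term $37$ weight $2$, that is, their residues mod $35$. The total weight of $T$ is positive and divisible by $35$. The terms with small residue are copies of one element, and their total weight is at most $28$, because $28\cdot1=14\cdot 2=28$. The other terms have total weight at most $3\cdot2=6$. So the total is at most $34$, a contradiction.

This sequence has length $n$, while the trivial example has length $n-1$. Now use more weights $a$ and more classes $j$.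

## Which elements $a+Nj$ may live together

We want elements $a+Nj$ with several weights $a$, such that no unit makes two of them small. Two obstacles show what to require.

If $h=\gcd(a,j)>1$, then $a+Nj=h\left(\frac ah+N\frac jh\right)$ is a small multiple of another candidate. A unit that makes the second element very small makes the first one small as well. So we ask for $\gcd(a,j)=1$.

This is not enough, because $j$ matters only modulo $M$. Take $M=3$, $a=2$, $j=1$. Then
$$2+N\equiv 2+4N=2(1+2N)\pmod{3N},$$
so $2+N$ is twice the candidate $1+2N$ although $\gcd(2,1)=1$. To make coprimality of $j$ to $a$ a property of $j$ mod $M$, we ask that every prime dividing $a$ divide $M$.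

**Setup.** Let $n=NM$ with $N\ge 1$ and $M\ge 2$. Let $\mathcal A$ be a finite nonempty set of positive integers, all at most $A$, where $A$ is a positive integer, such that
$$\text{every prime dividing some } a\in\mathcal A \text{ divides } M. \tag{2}$$
Put
$$L=N-1-A(AM-1)$$
and assume $L\ge 0$. For $a\in\mathcal A$ and $j\in[0,M-1]$ with $\gcd(a,j)=1$ (where $\gcd(a,0)=a$) let
$$x_{a,j}=a+Nj .$$
Let $S$ contain each $x_{a,j}$ with multiplicity $m_a=\lfloor L/a\rfloor$.

Since $L\ge0$ and $M\ge 2$, we have $N\ge 1+A(2A-1)>A$. So $1\le a<N$ for all $a\in\mathcal A$, and the $x_{a,j}$ are distinct integers in $[1,n-1]$; each determines its weight $a$ as its residue mod $N$.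

The $C_{10}$ example is $N=5$, $M=2$, $\mathcal A=\{1\}$, $A=1$, where $L=5-1-1=3$. The $C_{70}$ example is $N=35$, $M=2$, $\mathcal A=\{1,2\}$, $A=2$, where $L=35-1-6=28$. For the weight $2$ only $j=1$ is allowed, which is why $37$ appears and $2$ does not.

**Lemma 1.** Let $u$ be a unit mod $n$. If $x=x_{a,j}$ and $x'=x_{a',j'}$ satisfy $[ux]\le N/A$ and $[ux']\le N/A$, then $x=x'$.

*Proof.* Put $s=[ux]$ and $s'=[ux']$. Let $h=\gcd(a,a')$ and write $a=h\alpha$, $a'=h\alpha'$ with $\gcd(\alpha,\alpha')=1$.

**Step 1: eliminate the weights.** The purpose is to combine $x$ and $x'$ so that only multiples of $N$ remain. Since $\alpha'a=h\alpha\alpha'=\alpha a'$,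
$$\alpha's-\alpha s'\equiv u(\alpha'x-\alpha x')= uN(\alpha'j-\alpha j')\pmod n. \tag{3}$$

**Step 2: turn the congruence mod $N$ into an equality.** This is where smallness is used. As $N\mid n$, (3) shows that $N$ divides $\alpha's-\alpha s'$. Since $\alpha,\alpha'\le A$ and $1\le s,s'\le N/A$, both $\alpha's$ and $\alpha s'$ lie in $(0,N]$, so $|\alpha's-\alpha s'|<N$. Hence
$$\alpha's=\alpha s'. \tag{4}$$

**Step 3: extract the information about $j$ and $j'$.** By (4), the left side of (3) is $0$, so $NM\mid uN(\alpha'j-\alpha j')$, that is, $M\mid u(\alpha'j-\alpha j')$. Since $u$ is coprime to $n$, it is coprime to $M$, and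
$$\alpha'j\equiv\alpha j'\pmod M. \tag{5}$$

**Step 4: show that the weights agree.** Suppose a prime $p$ divides $\alpha$. Then $p\mid a$. So $p\mid M$ by (2), and $p\nmid j$ because $\gcd(a,j)=1$. Reducing (5) mod $p$ gives $p\mid\alpha'j$. But $p\nmid\alpha'$, since $\gcd(\alpha,\alpha')=1$. So $p\mid j$, a contradiction. Hence $\alpha=1$, and by symmetry $\alpha'=1$. So $a=a'$, and (4) gives $s=s'$. Then $ux\equiv ux'$, so $x\equiv x'\pmod n$, and $x=x'$ because both lie in $[1,n-1]$. $\square$

**Remark.** The division by $h$ in Step 1 matters. Working with $a,a'$ themselves one would get only $a'j\equiv aj'\pmod M$. For $M=2$, $a=4$, $a'=2$, $j=j'=1$ this reads $2\equiv 4\pmod 2$ and says nothing, whereas (5) reads $1\equiv 2\pmod 2$, a contradiction. If one does not divide, one can still finish by adding to (2) the requirement that each such $p$ satisfy $p\nmid N$ or $v_p(a)\le v_p(M)$, where $v_p$ is the exponent of $p$, and by treating the two cases separately. With lowest terms this is not needed.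

**Proposition 2.** $S$ has no zero-sum subsequence of index $1$, and
$$|S|=M\sum_{a\in\mathcal A}\frac{\varphi(a)}a\left\lfloor\frac La\right\rfloor\ \ge\ (n-A^2M^2)\,\Phi-M|\mathcal A|,\qquad \Phi:=\sum_{a\in\mathcal A}\frac{\varphi(a)}{a^2}. \tag{6}$$

*Proof.* Suppose $T$ is a nonempty zero-sum subsequence of $S$ with index $1$. By (1) there is a unit $u$ with $\sum_{x\in T}[ux]=n$.

**Step 1: bound the number of large terms.** Let $r$ be the number of terms of $T$ with $[ux]>N/A$. If $r\ge1$, these terms alone contribute more than $rN/A$, so $rN/A<n=NM$ and $r<AM$. Since $AM$ is a positive integer, $r\le AM-1$ in all cases.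

**Step 2: identify the small terms.** By Lemma 1 all terms with $[ux]\le N/A$, if there are any, are copies of one element $x_{a_0,j_0}$. There are at most $m_{a_0}$ of them.

**Step 3: count weights mod $N$ and get the contradiction.** Let $a(x)$ be the weight of $x$, so $a(x_{a,j})=a\equiv x_{a,j}\pmod N$. Since $\sum_{x\in T}x\equiv0\pmod n$, also $\sum_{x\in T}a(x)\equiv 0\pmod N$. This sum is positive, so it is at least $N$. On the other hand, the small terms have total weight at most $a_0m_{a_0}=a_0\lfloor L/a_0\rfloor\le L$, or $0\le L$ if there are none, and the $r$ large terms have weight at most $A$ each. So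
$$\sum_{x\in T}a(x)\le L+A(AM-1)=N-1,$$
a contradiction. This is why $L$ was defined as it was.

**Step 4: count the terms of $S$.** Fix $a\in\mathcal A$ and let $\operatorname{rad}(a)$ be the product of the distinct primes dividing $a$. By (2), $\operatorname{rad}(a)\mid M$, so $[0,M-1]$ consists of $M/\operatorname{rad}(a)$ complete residue systems mod $\operatorname{rad}(a)$. Thus the number of $j\in[0,M-1]$ with $\gcd(a,j)=1$ is
$$M\prod_{p\mid a}\left(1-\frac1p\right)=M\,\frac{\varphi(a)}a .$$
Each corresponding $x_{a,j}$ occurs $\lfloor L/a\rfloor$ times, which gives the equality in (6).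

**Step 5: remove the floors.** We have $\lfloor L/a\rfloor\ge\frac{L-a+1}a=\frac{L+1}a-1$ and $L+1=N-A^2M+A\ge N-A^2M$. Hence
$$|S|\ge M(N-A^2M)\,\Phi-M\sum_{a\in\mathcal A}\frac{\varphi(a)}a\ge(n-A^2M^2)\,\Phi-M|\mathcal A|,$$
where we used $\varphi(a)\le a$. $\square$

Every subsequence of $S$ is index-1-free too. So to refute the conjecture for $n$ it is enough to have $|S|\ge n+n/d$, and to keep exactly $n+n/d$ terms. Also, any such $S$ gives $t(n)>|S|$.

## What one prime gives and what two primes give

By (6), for bounded $A$ and $M$ and large $n$, the length is about $\Phi n$. So everything depends on $\Phi=\sum_{a\in\mathcal A}\varphi(a)/a^2$. For prime powers,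
$$\frac{\varphi(p^i)}{p^{2i}}=\left(1-\frac1p\right)p^{-i}\quad(i\ge1),\qquad \sum_{i=1}^k\left(1-\frac1p\right)p^{-i}=\frac{1-p^{-k}}p. \tag{7}$$
The natural first choice is $\mathcal A=\{1,d,d^2,\dots,d^k\}$. Then $\Phi=1+\frac{1-d^{-k}}d$. For $d=2$ this gives $\frac54,\frac{11}8,\dots$, increasing to $\frac32$, the constant in the conjecture, but never reaching it.

This is not a matter of estimates. If $\mathcal A$ consists of powers of $d$, then $\Phi<1+\frac1d$, and since $L<N$ the equality in (6) gives
$$|S|\le ML\,\Phi<n\left(1+\frac1d\right).$$
So this choice cannot refute the conjecture. In particular, if $n$ is a power of a prime, then (2) and $M\mid n$ force all $a\in\mathcal A$ to be powers of that prime, and the construction does not refute the conjecture for such $n$.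

If $n$ has a second prime factor, the way out is to let it in. The function $a\mapsto\varphi(a)/a^2$ is multiplicative, so $\Phi$ for products of powers of two primes is the product of the two single-prime factors. The second factor exceeds $1$ by a fixed amount, while the first can be brought as close to $1+\frac1d$ as we like. Already
$$\mathcal A=\{1,2,3,6\}:\qquad \Phi=\left(1+\frac14\right)\left(1+\frac29\right)=\frac{55}{36}>\frac{54}{36}=1+\frac12 .$$

## Multiples of $6$: proof of Theorem A

Let $n=6N$ with $N\ge11875$. Take $M=6$, $\mathcal A=\{1,2,3,6\}$, $A=6$. Condition (2) holds. Here $L=N-1-6\cdot35=N-211\ge 0$.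

**Step 1: write the sequence down.** By the Setup, $S$ consists of

* $1+Nj$, $j\in\{0,1,2,3,4,5\}$, each with multiplicity $L$;
* $2+Nj$, $j\in\{1,3,5\}$, each with multiplicity $\lfloor L/2\rfloor$;
* $3+Nj$, $j\in\{1,2,4,5\}$, each with multiplicity $\lfloor L/3\rfloor$;
* $6+Nj$, $j\in\{1,5\}$, each with multiplicity $\lfloor L/6\rfloor$.

By Proposition 2, $S$ has no zero-sum subsequence of index $1$.

**Step 2: compare lengths.** We use the exact count, because the general bound in (6) would lose too much. Let $r=\lfloor L/6\rfloor$. Since $L\ge 11875-211=11664=6\cdot1944$, we have $r\ge1944$. From $L\ge 6r$,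
$$|S|=6L+3\lfloor L/2\rfloor+4\lfloor L/3\rfloor+2\lfloor L/6\rfloor\ge36r+9r+8r+2r=55r .$$
From $L\le 6r+5$ we get $N=L+211\le 6r+216$, so
$$n+\frac n2=9N\le54r+1944\le55r\le|S| .$$
Since $d=2$, any subsequence of $S$ of length exactly $n+\frac n2$ is a counterexample. $\blacksquare$

For $N=11875$, that is $n=71250$, the numbers are $|S|=69984+17496+15552+3888=106920$ and $n+\frac n2=106875$.

## Two prime factors $d<p$: proof of Theorem B

Let $d$ be the least prime factor of $n$, $p>d$ another prime factor, and $n\ge76d^4p^9$.

**Step 1: choose the parameters.** We need enough powers of $d$ that the deficit $d^{-k}/d$ in (7) is smaller than the gain from $p$, which has size about $1/p$. Let $k\ge1$ be minimal with $d^k\ge2p$. As $d<2p$, we have $k\ge 2$, and minimality gives $d^{k-1}<2p$, so $d^k<2dp$. Put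
$$M=dp,\qquad N=\frac nM,\qquad\mathcal A=\{d^ip^\epsilon:\ 0\le i\le k,\ \epsilon\in\{0,1\}\},\qquad A=d^kp .$$
Since $d$ and $p$ are distinct primes dividing $n$, $M$ divides $n$, and (2) holds.

**Step 2: check $L\ge0$.** Crude bounds are enough: $A<2dp^2$ and $M=dp<2dp^2$. So
$$N> \frac{76d^4p^9}{2dp^2}=38d^3p^7>8d^3p^6>A^2M,$$
and $L=N-1-A^2M+A\ge N-A^2M\ge0$.

**Step 3: bound $\Phi$ from both sides.** The lower bound is the gain over the conjecture, the upper bound controls the error term. Let $q=\frac{p-1}{p^2}$. Then $q\ge\frac1{2p}$, because $p-1\ge\frac p2$, and $q\le\frac14$, because $(p-2)^2\ge0$. By multiplicativity and (7),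
$$\Phi=\left(1+\frac{1-d^{-k}}d\right)(1+q)<\frac32\cdot\frac54<2 .$$
Expanding, and using $d^{-k}\le\frac1{2p}$ and $1+q\le\frac54$,
$$\Phi-1-\frac1d=\left(1+\frac1d\right)q-\frac{(1+q)d^{-k}}d\ge\frac1{2p}\left(1+\frac1d\right)-\frac{5/4}{2pd}=\frac1{2p}\left(1-\frac1{4d}\right)\ge\frac7{16p},$$
where the last step uses $d\ge2$.

**Step 4: the gain beats the error.** By Proposition 2, together with $\Phi<2$ and $|\mathcal A|\le A$,
$$|S|-n-\frac nd\ \ge\ \frac{7n}{16p}-2A^2M^2-MA\ \ge\ \frac{7n}{16p}-32d^4p^8-4d^2p^4 .$$
As $4\le d^2p^4$, the last term satisfies $4d^2p^4\le d^4p^8$, so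
$$|S|-n-\frac nd\ \ge\ \frac{7n}{16p}-33d^4p^8\ \ge\ 0,$$
because $n\ge76d^4p^9$ and $76\ge\frac{16\cdot33}7=75.4\ldots$. So the conjecture fails for $n$.

**Step 5: deduce the last two assertions.** For a prescribed least prime factor $d$, fix a prime $p>d$ and take $n=d^bp$ with $b$ large: $n$ has least prime factor $d$, and $n\ge76d^4p^9$ for all large $b$. If the set of prime divisors of $n$ is $P$ with $|P|\ge2$, let $d<p$ be the two smallest elements of $P$. The bound $76d^4p^9$ depends only on $P$, so the condition $n\ge76d^4p^9$ excludes only finitely many $n$. $\blacksquare$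

## The ratio $t(n)/n$ over multiples of a fixed product: proof of Theorem C

Let $P$ be a finite nonempty set of primes. (For empty $P$ the claim is $\liminf t(n)/n\ge 1$, which follows from $t(n)\ge n$.)

**Step 1: fix a cutoff and apply the construction.** Here everything except $n$ stays bounded, so the error terms in (6) disappear in the limit. Fix $k\ge1$. For $n$ divisible by every $p\in P$ put
$$M=\prod_{p\in P}p,\qquad N=\frac nM,\qquad\mathcal A=\left\{\prod_{p\in P}p^{i_p}:\ 0\le i_p\le k\right\},\qquad A=\prod_{p\in P}p^k .$$
Condition (2) holds. The numbers $M$, $A$ and $|\mathcal A|$ depend only on $P$ and $k$. For large $n$ we have $N\ge A^2M$, hence $L\ge0$, and Proposition 2 gives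
$$\frac{t(n)}n>\frac{|S|}n\ge\left(1-\frac{A^2M^2}n\right)\Phi-\frac{M|\mathcal A|}n .$$
Letting $n\to\infty$ over multiples of $\prod_{p\in P}p$, and computing $\Phi$ by multiplicativity and (7),
$$\liminf\frac{t(n)}n\ge\prod_{p\in P}\left(1+\frac{1-p^{-k}}p\right).$$

**Step 2: remove the cutoff.** The left side does not depend on $k$. Letting $k\to\infty$ gives $\liminf t(n)/n\ge\prod_{p\in P}(1+\frac1p)$.

**Step 3: the case of prime powers.** Take $P=\{p\}$ and $n=p^m$. If $c<1+\frac1p$, then $t(p^m)>cp^m$ for all large $m$. So the constant $1+\frac1p$, which is the constant in the conjecture for $n=p^m$, could not be replaced by a smaller one. $\blacksquare$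

## Growing sets of primes: proof of Theorem D

The product $\prod_{p\in P}(1+\frac1p)$ is unbounded as $P$ grows. To get a rate, we let $P$ grow with $n$ and must keep $A$ and $M$ small enough for the error terms. We recall two textbook facts. By the prime number theorem, $\sum_{p\le y}\log p\sim y$. By Mertens' theorem, $\prod_{p\le z}(1-\frac1p)^{-1}\sim e^\gamma\log z$.

**Step 1: choose the parameters.** The primes up to $z$ go into $M$ and $\mathcal A$, and the remaining ones make $N$ large. Let $y\to\infty$ through the integers, $z=y/4$, and
$$n=\prod_{p\le y}p,\qquad M=\prod_{p\le z}p,\qquad N=\frac nM,\qquad A=\lfloor e^{y/16}\rfloor,$$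
$$\mathcal A=\{a\le A:\ \text{all prime factors of }a\text{ are}\le z\}.$$
Condition (2) holds, and $M\ge 2$ once $y\ge8$. Exponents in $a$ are limited only by $a\le A$; the set $\mathcal A$ is now cut off by size.

**Step 2: check $L\ge0$ and the error terms.** By the prime number theorem, $\log n\sim y$, $\log M\sim\frac y4$, and so $\log N\sim\frac{3y}4$. Since $\log A\sim\frac y{16}$,
$$A^2M=e^{(3/8+o(1))y}<N\quad\text{for large }y,$$
whence $L\ge0$. Also
$$A^2M^2=e^{(5/8+o(1))y},\qquad M|\mathcal A|\le MA=e^{(5/16+o(1))y},\qquad n=e^{(1+o(1))y}. \tag{8}$$

**Step 3: compute the sum without the cutoff $a\le A$.** Summing over all positive integers $a$ whose prime factors are at most $z$, the Euler product over finitely many primes (all series converge absolutely) and (7) with $k\to\infty$ give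
$$\sum_a\frac{\varphi(a)}{a^2}=\prod_{p\le z}\left(1+\sum_{i\ge1}\left(1-\frac1p\right)p^{-i}\right)=\prod_{p\le z}\left(1+\frac1p\right).$$

**Step 4: show that the terms with $a>A$ are negligible.** We have $\varphi(a)/a^2\le1/a$, and $1/a\le A^{-1/2}a^{-1/2}$ for $a>A$. So these terms contribute at most
$$A^{-1/2}\sum_a a^{-1/2}=A^{-1/2}\prod_{p\le z}\left(1-p^{-1/2}\right)^{-1},$$
the sum again over all $a$ with prime factors at most $z$. Next, $(1-t)^{-1}\le e^{2t}$ for $0\le t\le2^{-1/2}$: the function $-\log(1-t)-2t$ is convex, vanishes at $t=0$, and at $t=2^{-1/2}$ it is about $1.23-1.41<0$, so it is at most $0$ in between. All $t=p^{-1/2}$ lie in this range. Finally $\sum_{p\le z}p^{-1/2}\le\sum_{m\le z}m^{-1/2}\le2\sqrt z$ by comparison with an integral. Thus the contribution is at most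
$$A^{-1/2}\exp\left(2\sum_{p\le z}p^{-1/2}\right)\le A^{-1/2}e^{4\sqrt z}\le\sqrt2\,e^{-y/32+2\sqrt y}=o(1),$$
where we used $A\ge\frac12e^{y/16}$. Hence $\Phi=\prod_{p\le z}(1+\frac1p)-o(1)$.

**Step 5: evaluate the product.** Since $1+\frac1p=\frac{1-p^{-2}}{1-p^{-1}}$ and $\prod_p(1-p^{-2})=\frac1{\zeta(2)}=\frac6{\pi^2}$, Mertens' theorem gives
$$\prod_{p\le z}\left(1+\frac1p\right)=\prod_{p\le z}\frac{1-p^{-2}}{1-p^{-1}}\sim\frac6{\pi^2}e^\gamma\log z .$$
Moreover $\log z=\log y-\log4\sim\log y$, and $\log n\sim y$ gives $\log\log n\sim\log y$. So $\Phi\sim\frac{6e^\gamma}{\pi^2}\log\log n$.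

**Step 6: insert everything into (6).** By (8) and $\Phi=O(\log y)$, both $A^2M^2\Phi$ and $M|\mathcal A|$ are $o(n)$. Therefore
$$t(n)>|S|\ge n\Phi-o(n)=\left(\frac{6e^\gamma}{\pi^2}+o(1)\right)n\log\log n .$$
This holds for the infinitely many $n=\prod_{p\le y}p$, so $t(n)/n$ is unbounded and $t(n)=O(n)$ fails. $\blacksquare$
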